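
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{remark}[theorem]{Remark}

\title{Local cohomology with infinitely many associated primes over the closed point}


\begin{abstract}
Let $(R,m)\to S$ be a faithfully flat homomorphism of Noetherian rings with $R$ local and $S/mS$ regular. We show that a local cohomology module $H^i_I(S)$ can have infinitely many associated primes containing $mS$. Over every field $k$ there is an example with $i=3$ and $S=R[\lambda]$ a polynomial ring in one variable over a $4$-dimensional normal local domain $R$ with an isolated singularity. There are also examples with $S=R[[s,t]]$ and $R$ a complete local normal domain. The infinitely many primes come from the torsion points of an elliptic curve. In contrast, for $R$ regular of characteristic $p>0$ the set in question is always finite.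
\end{abstract}

\section{Introduction}

Let $(R,m)$ be a Noetherian local ring and let $R\to S$ be a homomorphism to a Noetherian ring $S$. For an ideal $I\subset S$, the local cohomology module $H^i_I(S)$ is usually not finitely generated, so there is no formal reason for its set of associated primes to be finite. We consider the associated primes $Q$ that contain $m$, that is, $Q\supseteq mS$. These are the ones that correspond to points of the closed fiber $\operatorname{Spec} S/mS$. The following is Question~4 of \cite{FP}.\footnote{The module is printed there as $H^i_j(S)$. We read it as $H^i_I(S)$, for an arbitrary ideal $I$ of $S$ and any $i$.}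

\begin{question}\label{q}
If $(R,m)\to S$ is faithfully flat and $S/mS$ is regular, is the set of associated primes of $H^i_I(S)$ that contain $m$ finite?
\end{question}

At a prime $Q\supseteq mS$ the ring $S_Q$ is flat over $R$ with regular closed fiber, so any singularity of $S_Q$ comes from the base $R$. Two simple cases suggest a positive answer.

First, suppose that $I=I_0S$ for an ideal $I_0$ of $R$. Then $H^i_I(S)=H^i_{I_0}(R)\otimes_RS$ by flat base change, and the standard formula $\operatorname{Ass}_S(M\otimes_RS)=\bigcup_{\mathfrak p\in\operatorname{Ass}M}\operatorname{Ass}_S(S/\mathfrak pS)$ applies. The primes in $\operatorname{Ass}_S(S/\mathfrak pS)$ contract to $\mathfrak p$, so those containing $mS$ all lie in the finite set $\operatorname{Ass}_S(S/mS)$. A counterexample must therefore use an ideal that is not extended from $R$.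

Second, the answer is yes when the base is regular of positive characteristic.

\begin{proposition}\label{regular}
Let $(R,m)$ be a regular local ring of characteristic $p>0$ and let $R\to S$ be faithfully flat with $S$ Noetherian and $S/mS$ regular. Then for every ideal $I$ of $S$ and every $i$, each $Q\in\operatorname{Ass}H^i_I(S)$ with $Q\supseteq mS$ lies in the finite set $\operatorname{Ass}_S\operatorname{Ext}^i_S(S/I,S)$.
\end{proposition}

Nevertheless the answer to Question~\ref{q} is no, in every characteristic and already for a polynomial ring in one variable.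

\begin{theorem}\label{main}
Let $k$ be any field. There is a normal local domain $(R,m)$ of dimension $4$, essentially of finite type over $k$, with $R/m=k$ and regular punctured spectrum, and an ideal $I\subset S=R[\lambda]$, such that $H^3_I(S)$ has infinitely many associated primes containing $mS$.
\end{theorem}

Here $R\to S$ is faithfully flat and $S/mS=k[\lambda]$ is regular. The next theorem gives complete base rings of any dimension at least $4$, more variables, and local rings $S$.

\begin{theorem}\label{complete}
For every field $k$ and every $d\ge4$ there is a complete local normal domain $R$ of dimension $d$ with $R/m=k$ such that for each of the following rings $S$ there is an ideal $I\subset S$ for which $H^{d-1}_I(S)$ has infinitely many associated primes containing $mS$: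
\begin{enumerate}
\item[(i)] $S=R[x_1,\dots,x_n]$, for any $n\ge1$;
\item[(ii)] $S=R[[x_1,\dots,x_n]]$ (a local ring), for any $n\ge2$.
\end{enumerate}
\end{theorem}

The bounds on $n$ are optimal. For $n=0$ only $m$ contains $m$. If $S$ is local and $\dim S/mS\le1$, then the regular local ring $S/mS$ is a field or a discrete valuation ring, so at most two primes contain $mS$. By Proposition~\ref{regular}, in characteristic $p$ the singularity of $R$ in both theorems cannot be avoided. We do not decide whether counterexamples exist with $\dim R\in\{2,3\}$.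

Section~\ref{idea} explains the idea and works out the smallest case. Sections~\ref{ring}--\ref{proofmain} prove Theorem~\ref{main}. Theorem~\ref{complete} is deduced in Section~\ref{proofcomplete}, and Proposition~\ref{regular} is proved in Section~\ref{proofregular}.

\section{The idea, and the smallest case}\label{idea}

\subsection{Making $\lambda$ act through a function}

Let $B$ be a $k$-algebra, $h\in B$, and $Q$ a $B$-module. Form $Q[\lambda]=Q\otimes_k k[\lambda]$. The first local cohomology of $Q[\lambda]$ with support in $\lambda=h$ is $Q[\lambda]_{\lambda-h}/Q[\lambda]$. It turns torsion of $Q$ over $B$ into torsion over $k[\lambda]$.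

\begin{lemma}\label{toy}
The map $Q[\lambda]\to Q[\lambda]_{\lambda-h}$ is injective. For $q\in Q$ let $\xi_q$ be the class of $q/(\lambda-h)$ in $Q[\lambda]_{\lambda-h}/Q[\lambda]$. The map $q\mapsto\xi_q$ is injective, and
\begin{equation}\label{action}
g(\lambda)\,\xi_q=\xi_{g(h)q}\qquad\text{for } g\in k[\lambda].
\end{equation}
\end{lemma}

\begin{proof}
Put $\mu=\lambda-h$. Then $B[\lambda]=B[\mu]$ and $Q[\lambda]=Q[\mu]$, so $\mu$ is a nonzerodivisor on $Q[\lambda]$ and $Q[\lambda]_{\lambda-h}/Q[\lambda]=\bigoplus_{e\ge1}Q\mu^{-e}$. The element $\xi_q=q\mu^{-1}$ is zero only if $q=0$. Since $g(\lambda)-g(h)$ is divisible by $\lambda-h$ in $B[\lambda]$, the elements $g(\lambda)q/(\lambda-h)$ and $g(h)q/(\lambda-h)$ differ by an element of $Q[\lambda]$.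
\end{proof}

In particular, suppose that $B$ is finitely generated over $k$ and $\operatorname{Ann}_B(q)$ is a maximal ideal $\mathfrak n$. Then $\operatorname{Ann}_{k[\lambda]}(\xi_q)$ is generated by the minimal polynomial over $k$ of the image of $h$ in $B/\mathfrak n$. To get infinitely many primes of $k[\lambda]$ we need infinitely many torsion modules $Q_1,Q_2,\dots$ with varying support, all contributing to one local cohomology module of one Noetherian ring.

\subsection{Torsion modules from an elliptic curve}\label{small}

Let $E$ be an elliptic curve over $k$ with origin $o$, and let $T=E\setminus\{o\}=\operatorname{Spec}B$. On $E\times T$, viewed as a family of curves over $T$ by the second projection, consider $\mathcal P=\mathcal O(\Delta-o_T)$, where $\Delta$ is the graph of the inclusion $T\subset E$ and $o_T=\{o\}\times T$. On the fiber over $\tau$ it restricts to the degree-zero line bundle $\mathcal O(\tau-o)$, and the $j$-th power of this bundle is trivial exactly when $j\tau=0$. A degree-zero line bundle on an elliptic curve has nonzero $H^1$ only if it is trivial. So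
\[
Q_j:=H^1(E\times T,\mathcal P^{-j})
\]
should be a torsion $B$-module supported at the $j$-torsion points. This is proved in Lemma~\ref{vanish}. For $j=1$ it gives $Q_1=0$, since $o\notin T$.

The first interesting case is $j=2$. Let $\operatorname{char}k\ne2$, let $E$ be $y^2=f(x)$ with $f$ a monic separable cubic, so that $B=k[x,y]/(y^2-f(x))$, and let $h=x$. The exact sequence
\[
0\to\mathcal O(2o_T-2\Delta)\to\mathcal O(2o_T)\to\mathcal O(2o_T)|_{2\Delta}\to0
\]
has $\mathcal P^{-2}$ on the left. In the middle, $H^1(E\times T,\mathcal O(2o_T))=H^1(E,\mathcal O(2o))\otimes_kB=0$, and $H^0$ is the free $B$-module with basis $1$, $x\otimes1$. On the right, $\Delta\subset T\times T$ does not meet $o_T$, so the sections of $\mathcal O(2o_T)|_{2\Delta}$ are $(B\otimes_kB)/\mathcal I^2$, where $\mathcal I$ is the kernel of multiplication $B\otimes_kB\to B$. As a module over the second factor this is $B\oplus \mathcal I/\mathcal I^2=B\oplus\Omega_{B/k}$, and the class of $b\otimes1=1\otimes b+(b\otimes1-1\otimes b)$ is $(b,db)$. The two basis elements are sent to $(1,0)$ and $(x,dx)$. Since $\Omega_{B/k}=(B\,dx\oplus B\,dy)/(2y\,dy-f'(x)\,dx)$,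 we find
\[
Q_2\;\cong\;\Omega_{B/k}/B\,dx\;\cong\;B/(2y)\;=\;k[x]/(f(x)).
\]
Its support is $y=0$, the set of points of order $2$. By Lemma~\ref{toy}, the generator of $Q_2$ gives an element $\xi$ with $\operatorname{Ann}_{k[\lambda]}(\xi)=(f(\lambda))$. Over an algebraically closed field the associated primes obtained are $(\lambda-e_1),(\lambda-e_2),(\lambda-e_3)$, where the $e_i$ are the $x$-coordinates of the three points of order $2$. As $j$ varies, the $x$-coordinates of all torsion points other than $o$ occur.

\subsection{Putting all $Q_j$ into one module, over one point}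

Local cohomology along the zero section of a line bundle sees all negative powers of that bundle at once. If $V=\operatorname{Spec}\bigoplus_{b\ge0}\mathcal M^b$ over some base and $Z\subset V$ is the zero section, then $V\setminus Z=\operatorname{Spec}\bigoplus_{b\in\mathbb Z}\mathcal M^b$, and $H^i_Z(V,\mathcal O)=\bigoplus_{b<0}H^{i-1}(\mathcal M^b)$. We would like to use $\mathcal M=\mathcal P$. But $\mathcal P$ is not ample, and we need an affine cone with a single vertex whose residue field is $k$, so that elements killed by the ideal $\mathfrak a$ of the vertex remember only the $\lambda$-line.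

The remedy is to take $\mathcal M=\mathcal L\otimes\mathcal P$ with $\mathcal L$ and $\mathcal M$ ample, and to grade by the powers of both $\mathcal L$ and $\mathcal M$. In bidegree $(j,-j)$ the ample part cancels: $\mathcal L^j\mathcal M^{-j}=\mathcal P^{-j}$. Restricting to the zero section of $\mathcal M$ and then to the graph $\lambda=h$ raises the cohomological degree by one each time, so the modules $Q_j$, which are $H^1$'s, contribute to an $H^3$. A homogeneous element of $\mathfrak a$ raises the total degree from $0$ to a positive number. If the new exponent of $\mathcal M$ is negative, the relevant $H^1$ over $T$ vanishes because the total degree is positive. If it is nonnegative, the zero section contributes nothing, and the contribution of the vertex vanishes because ample line bundles on $E\times E$ have no $H^2$. This is why $\mathfrak a$ kills the elements $\xi_q$ (see Figure~\ref{fig}).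

\section{A bigraded ring}\label{ring}

\subsection{Notation and facts about $E$}\label{facts}

Fix a field $k$ and an elliptic curve $E$ over $k$ with origin $o$. One exists over every $k$: take $y^2=x^3-x$ if $\operatorname{char}k\ne2$, and $y^2+y=x^3$ if $\operatorname{char}k=2$. Let $T=E\setminus\{o\}=\operatorname{Spec}B$. Let $u_0\in H^0(E,\mathcal O_E(2o))$ have divisor $2o$, and let $u_1\in H^0(E,\mathcal O_E(2o))$ satisfy $u_1(o)\ne0$; it exists because $|2o|$ is base point free. The finite morphism $(u_0:u_1):E\to\mathbb P^1$ has $o$ as the only point over $u_0=0$, so with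
\[
h=u_1/u_0\in B
\]
the map $h:T\to\mathbb A^1$ is finite. (For a Weierstrass equation one may take $u_0=1$, $u_1=x$, $h=x$.)

A closed point $\tau$ of $E$ with residue field $\kappa=\kappa(\tau)$ defines a point of $E(\kappa)$, which we also denote by $\tau$. We write $j\tau=0$ for the corresponding equation in $E(\kappa)$, and we call $\tau$ a torsion point if $j\tau=0$ for some $j\ge1$. We use the following standard facts.
\begin{itemize}
\item For a finite extension $\kappa/k$ and $\tau\in E(\kappa)$, the line bundle $\mathcal O(j\tau-jo)$ on $E_\kappa$ is trivial if and only if $j\tau=0$.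
\item The canonical bundle of $E_\kappa$ is trivial. So for a line bundle $\mathcal N$ on $E_\kappa$ the space $H^1(E_\kappa,\mathcal N)$ is dual to $H^0(E_\kappa,\mathcal N^{-1})$. It vanishes if $\deg\mathcal N>0$, and if $\deg\mathcal N=0$ it is nonzero exactly when $\mathcal N$ is trivial.
\item For $j\ge1$ the morphism $[j]:E\to E$ is nonconstant, so only finitely many closed points $\tau$ satisfy $j\tau=0$. If $n\ge1$ is invertible in $k$, then $E[n](\bar k)$ has $n^2$ elements.
\item Let $\mathcal F$ be a line bundle on $E\times T$. Covering $E$ by two affine open sets (complements of two distinct closed points), we get a cover of $E\times T$ by two affine open sets. Hence $H^i(E\times T,\mathcal F)=0$ for $i\ge2$, and $H^1(E\times T,\mathcal F)$ is the cokernel of a \v{C}ech map. Since $\otimes$ is right exact,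
\begin{equation}\label{basechange}
H^1(E\times T,\mathcal F)\otimes_B\kappa(\tau)\cong H^1(E_{\kappa(\tau)},\mathcal F|_{E_{\kappa(\tau)}})
\end{equation}
for every closed point $\tau\in T$. The $B$-module $H^1(E\times T,\mathcal F)$ is finitely generated, because $E\times T\to T$ is projective.
\end{itemize}

\subsection{The ring $A$}

Let $X=E\times_kE$ with projections $p_1,p_2$, and let
\[
\mathcal P=\mathcal O_X(\Delta-\{o\}\times E-E\times\{o\}),
\]
where $\Delta$ now denotes the diagonal of $X$. The divisor $E\times\{o\}$ does not meet $E\times T$, so over $T$ this is the bundle of Section~\ref{small}. For a closed point $\tau\in T$ with residue field $\kappa$, the restriction of $\mathcal P$ to $p_2^{-1}(\tau)=E_\kappa$ is $\mathcal P_\tau=\mathcal O(\tau-o)$, with $\tau$ viewed as a point of $E(\kappa)$.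

Choose $\mathcal L$ ample on $X$ such that $\mathcal M:=\mathcal L\otimes\mathcal P$ is also ample; a high power of any ample bundle will do. We write $\mathcal L^a\mathcal M^b$ for $\mathcal L^{\otimes a}\otimes\mathcal M^{\otimes b}$ and note that
\begin{equation}\label{twist}
\mathcal L^a\mathcal M^b=\mathcal L^{a+b}\mathcal P^b\qquad(a,b\in\mathbb Z),
\end{equation}
and that $\mathcal L^a\mathcal M^b$ is ample if $a,b\ge0$ and $(a,b)\ne(0,0)$. Put
\[
A=\bigoplus_{a,b\ge0}A_{a,b},\qquad A_{a,b}=H^0(X,\mathcal L^a\mathcal M^b),\qquad \mathfrak a=\bigoplus_{(a,b)\ne(0,0)}A_{a,b}.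
\]
Then $A/\mathfrak a=A_{0,0}=k$, and $A$ is a domain, being isomorphic to a subring of $k(X)[t_1,t_2]$. Geometrically, $\operatorname{Spec}A$ is obtained from the rank-two bundle $\operatorname{Spec}_X\operatorname{Sym}(\mathcal L\oplus\mathcal M)$ by contracting the zero section to the point $\mathfrak a$. Lemma~\ref{charts} makes precise what we need of this.

\begin{lemma}\label{fg}
$A$ is a finitely generated $k$-algebra.
\end{lemma}

\begin{proof}
Let $X'=\mathbb P(\mathcal L\oplus\mathcal M)\to X$, so that $H^0(X',\mathcal O(n))=\bigoplus_{a+b=n}A_{a,b}$ for $n\ge0$. We first show that $\mathcal O(1)$ is ample. View $f\in H^0(X,\mathcal L^a)$, $a\ge1$, as a section of $\mathcal O(a)$ on $X'$. The set $X_f$ is affine, because $\mathcal L$ is ample, and $X'_f=\operatorname{Spec}_{X_f}\operatorname{Sym}(\mathcal M\mathcal L^{-1})$ is affine over it, hence affine. In the same way, for $g\in H^0(X,\mathcal M^b)$, $b\ge1$, the set $X'_g=\operatorname{Spec}_{X_g}\operatorname{Sym}(\mathcal L\mathcal M^{-1})$ is affine. At every point of $X'$ one of the two fiber coordinates is nonzero, and the $X_f$ as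 well as the $X_g$ cover $X$. So the sets $X'_f$ and $X'_g$ cover $X'$, and $\mathcal O(1)$ is ample.

Choose $e\ge1$ with $\mathcal O(e)$ globally generated. Since $\mathcal O(e)$ is also ample, its sections give a finite morphism $\varphi:X'\to\mathbb P^N$ with $\varphi^*\mathcal O(1)=\mathcal O(e)$. Then
\[
A=\bigoplus_{0\le i<e}\ \bigoplus_{n\ge0}H^0\bigl(\mathbb P^N,(\varphi_*\mathcal O(i))(n)\bigr)
\]
is a finite module over $k[z_0,\dots,z_N]$ by Serre's theorem, hence a finitely generated $k$-algebra.
\end{proof}

Put $C=A[\lambda]$, bigraded with $\deg\lambda=(0,0)$, and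
\[
R=A_{\mathfrak a},\qquad S=R[\lambda].
\]

\subsection{Homogeneous open sets}\label{graded}

The argument is a computation in individual bidegrees, so we need gradings on cohomology. We get them from \v{C}ech complexes of homogeneous covers. Call an open subset $U$ of $\operatorname{Spec}A$ or $\operatorname{Spec}C$ \emph{homogeneous} if it is a finite union of sets $D(f)$ with $f$ homogeneous. Complements of zero sets of homogeneous ideals are homogeneous, and so are intersections and finite unions of homogeneous sets. Below, a \emph{cover} of $U$ is a finite family of sets $D(f)\subset U$ with $f$ homogeneous and with union $U$.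

\emph{Gradings.} The \v{C}ech complex of $\mathcal O$ for a cover of $U$ is a complex of graded modules over $A$ (respectively $C$) with differentials of degree $(0,0)$, so it gives a grading on $H^i(U,\mathcal O)$. The grading does not depend on the cover: from the union of two covers one projects to the \v{C}ech complex of each. If $U'\subset U$ are homogeneous, choose a cover of $U'$ and enlarge it to a cover of $U$. The projection of \v{C}ech complexes is surjective and homogeneous, it induces restriction, and its kernel computes the cohomology $H^i_{U\setminus U'}(U,\mathcal O)$ with support in $U\setminus U'$. This grades the latter, again independently of the covers.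

\emph{Exact sequences.} For homogeneous $U''\subset U'\subset U$ and nested covers, the three kernels form a short exact sequence. Hence
\begin{equation}\label{triple}
\cdots\to H^i_{U\setminus U'}(U,\mathcal O)\to H^i_{U\setminus U''}(U,\mathcal O)\to H^i_{U'\setminus U''}(U',\mathcal O)\to H^{i+1}_{U\setminus U'}(U,\mathcal O)\to\cdots
\end{equation}
is an exact sequence of graded modules with maps of degree $(0,0)$. For $U''=\emptyset$ it is the usual sequence relating cohomology with and without support. If $U_1\subset U$ is homogeneous and contains $U\setminus U'$, the excision isomorphism $H^i_{U\setminus U'}(U,\mathcal O)\to H^i_{U\setminus U'}(U_1,\mathcal O)$ is homogeneous: start with a cover of $U_1\cap U'$, enlarge it to covers of $U_1$ and of $U'$, and take the union of these as a cover of $U=U_1\cup U'$; then excision is induced by projections. The Mayer--Vietoris sequence is homogeneous too, since it is built from sequences \eqref{triple} and excision.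

\emph{Two special cases.} If $U=\operatorname{Spec}C$ and $U\setminus U'=V(J)$ with $J$ homogeneous, then $H^i_{U\setminus U'}(U,\mathcal O)=H^i_J(C)$, and similarly for $A$. For homogeneous $U'\subset U\subset\operatorname{Spec}A$ the cohomology of $U\times\mathbb A^1\subset\operatorname{Spec}C$ (also with support in $(U\setminus U')\times\mathbb A^1$) is obtained from that of $U$ by applying $-\otimes_kk[\lambda]$.

\section{The punctured spectrum of $A$}

Let $P=\operatorname{Spec}A\setminus V(\mathfrak a)$. Let $V_1\subset\operatorname{Spec}A$ be the union of the sets $D(f)$ with $f\in A_{a,0}$, $a\ge1$, and let $V_2$ be the union of the sets $D(g)$ with $g\in A_{0,b}$, $b\ge1$. In the bundle picture, $V_1$ and $V_2$ are the loci where the $\mathcal L$-coordinate, respectively the $\mathcal M$-coordinate, is nonzero.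

\begin{lemma}\label{charts}
There are isomorphisms, compatible with the gradings,
\begin{gather*}
V_1\cong\operatorname{Spec}_X\Bigl(\bigoplus_{a\in\mathbb Z,\,b\ge0}\mathcal L^a\mathcal M^b\Bigr),\qquad
V_2\cong\operatorname{Spec}_X\Bigl(\bigoplus_{a\ge0,\,b\in\mathbb Z}\mathcal L^a\mathcal M^b\Bigr),\\
V_1\cap V_2\cong\operatorname{Spec}_X\Bigl(\bigoplus_{a,b\in\mathbb Z}\mathcal L^a\mathcal M^b\Bigr),
\end{gather*}
such that the inclusions $V_1\cap V_2\subset V_i$ correspond to the inclusions of sheaves of algebras. Under them $D(f)$ is the preimage of $X_f$, $D(g)$ is the preimage of $X_g$, and $D(fg)$ is the preimage of $X_f\cap X_g$, for $f\in A_{a_0,0}$ and $g\in A_{0,b_0}$ with $a_0,b_0\ge1$. Moreover $V_1\cup V_2=P$.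
\end{lemma}

\begin{proof}
Let $\mathcal A_1=\bigoplus_{a\in\mathbb Z,b\ge0}\mathcal L^a\mathcal M^b$ with structure map $\rho:\operatorname{Spec}_X\mathcal A_1\to X$. The inclusion $A\to H^0(X,\mathcal A_1)$ gives a map $\psi:\operatorname{Spec}_X\mathcal A_1\to\operatorname{Spec}A$. Let $f\in A_{a_0,0}$ with $a_0\ge1$. Local generators of $\mathcal L^{a_0}$ are units in $\mathcal A_1$, so $\psi^{-1}(D(f))=\rho^{-1}(X_f)$. Since $X_f$ is affine, $\rho^{-1}(X_f)$ is affine with coordinate ring $H^0(X_f,\mathcal A_1)$. For $b\ge0$,
\[
(A_f)_{a,b}=\varinjlim_NH^0(X,\mathcal L^{a+Na_0}\mathcal M^b)=H^0(X_f,\mathcal L^a\mathcal M^b),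
\]
and $(A_f)_{a,b}=0$ for $b<0$. So $\psi$ restricts to an isomorphism $\rho^{-1}(X_f)\to D(f)$. The $X_f$ cover $X$ because $\mathcal L$ is ample, and the $D(f)$ cover $V_1$ by definition. Hence $\psi$ is an isomorphism onto $V_1$. For $V_2$ exchange the roles of $(\mathcal L,a)$ and $(\mathcal M,b)$. The set $V_1\cap V_2$ is covered by the sets $D(fg)$, and for these
\[
(A_{fg})_{a,b}=\varinjlim_NH^0(X,\mathcal L^{a+Na_0}\mathcal M^{b+Nb_0})=H^0(X_f\cap X_g,\mathcal L^a\mathcal M^b)\qquad(a,b\in\mathbb Z).
\]
All identifications are given by restriction of sections, so they are compatible.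

For the last claim we show that every $r\in A_{a,b}$ with $a,b\ge1$ has a power in the ideal generated by the $A_{c,0}$, $c\ge1$. Then a prime containing all $A_{a,0}$ and $A_{0,b}$ with $a,b\ge1$ contains $\mathfrak a$. Choose $c\ge1$ and $f_1,\dots,f_q\in A_{c,0}$ generating $\mathcal L^c$, and let $\mathcal K=\ker(\mathcal O^q\to\mathcal L^c)$. As $\mathcal L^a\mathcal M^b$ is ample, $H^1(X,\mathcal K\otimes\mathcal L^{-c}\otimes(\mathcal L^a\mathcal M^b)^N)=0$ for $N\gg0$ by Serre vanishing. Hence $(f_1,\dots,f_q):A_{Na-c,Nb}^{\,q}\to A_{Na,Nb}$ is surjective, and $r^N\in(f_1,\dots,f_q)A$.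
\end{proof}

Cover $V_1$ by finitely many of the sets $D(f)$ of the lemma. In bidegree $(a,b)$ the \v{C}ech complex is that of the $(a,b)$-summand for the affine cover of $X$ by the corresponding $X_f$. So
\begin{equation}\label{summand}
H^i(V_1,\mathcal O)_{(a,b)}=\begin{cases}H^i(X,\mathcal L^a\mathcal M^b)&\text{if }b\ge0,\\0&\text{if }b<0,\end{cases}
\end{equation}
and correspondingly for $V_2$ (condition $a\ge0$) and for $V_1\cap V_2$ (no condition).

\begin{lemma}\label{vertex}
\begin{enumerate}
\item[(a)] If $a\ge0>b$, then $H^i_{\mathfrak a}(A)_{(a,b)}=0$ for all $i$.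
\item[(b)] If $a,b\ge0$ and $(a,b)\ne(0,0)$, then $H^3_{\mathfrak a}(A)_{(a,b)}=0$.
\item[(c)] $A$ is normal of dimension $4$, and $P$ is regular.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{summand} and its analogues, the restriction maps $H^i(V_l,\mathcal O)_{(a,b)}\to H^i(V_1\cap V_2,\mathcal O)_{(a,b)}=H^i(X,\mathcal L^a\mathcal M^b)$ are the identity or have source zero. Mayer--Vietoris for $P=V_1\cup V_2$ gives three cases.
\begin{itemize}
\item If exactly one of $a,b$ is $\ge0$, one summand maps isomorphically to the target and the other is $0$, so $H^i(P,\mathcal O)_{(a,b)}=0$ for all $i$.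
\item If $a,b\ge0$, the difference map $H^i(X,\mathcal L^a\mathcal M^b)^2\to H^i(X,\mathcal L^a\mathcal M^b)$ is surjective with diagonal kernel, so $H^i(P,\mathcal O)_{(a,b)}=H^i(X,\mathcal L^a\mathcal M^b)$.
\item If $a,b<0$, both summands vanish, so $H^0(P,\mathcal O)_{(a,b)}=0$.
\end{itemize}
In particular $A\to H^0(P,\mathcal O)$ is an isomorphism, so $H^0_{\mathfrak a}(A)=H^1_{\mathfrak a}(A)=0$. For $i\ge1$ we have $H^{i+1}_{\mathfrak a}(A)=H^i(P,\mathcal O)$. The first case now gives (a). The second gives $H^3_{\mathfrak a}(A)_{(a,b)}=H^2(X,\mathcal L^a\mathcal M^b)$ for $a,b\ge0$. Since $\omega_X\cong\mathcal O_X$, this space is dual to $H^0(X,\mathcal L^{-a}\mathcal M^{-b})$, which is zero for $(a,b)\ne(0,0)$ because $\mathcal L^a\mathcal M^b$ is ample. This proves (b).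

Locally on $X$, the open sets $V_1$ and $V_2$ are products of $X$ with $\mathbb G_m\times\mathbb A^1$. So they are smooth of relative dimension $2$ over the smooth surface $X$, and $P$ is regular and integral of dimension $4$. Hence $A=H^0(P,\mathcal O_P)$ is normal. Its dimension is that of its dense open subscheme $P$, since $A$ is a domain of finite type over $k$.
\end{proof}

\begin{remark}
The vertex is really singular. The same computation gives $H^2_{\mathfrak a}(A)_{(0,0)}=H^1(X,\mathcal O_X)\ne0$, so the $4$-dimensional ring $R=A_{\mathfrak a}$ has depth $2$ and is not Cohen--Macaulay.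
\end{remark}

\section{The ideal $J$ and its support}

We want the support to be, away from the vertex, the zero section $\{\mathcal M\text{-coordinate}=0\}$ over $E\times T$, restricted to the graph $\lambda=h$. The function $h$ has a pole along $E\times\{o\}$, so we clear denominators. We write $u_0,u_1$ also for the pullbacks $p_2^*u_0,p_2^*u_1$ and $h$ for $p_2^*h$. Let $J\subset C=A[\lambda]$ be the ideal generated by
\begin{itemize}
\item all $A_{a,b}$ with $a\ge0$, $b\ge1$, and
\item all $(u_1-\lambda u_0)w$ with $w\in H^0(X,\mathcal L^a\otimes p_2^*\mathcal O_E(-2o))$, $a\ge1$.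
\end{itemize}
Note that $u_iw\in A_{a,0}$. The ideal $J$ is homogeneous and contained in $\mathfrak aC$. Put
\[
D=\operatorname{Spec}C\setminus V(\mathfrak aC)=P\times\mathbb A^1,\qquad \Sigma=V(J)\cap D .
\]

Let $\rho:V_1\to X$ be the structure map of Lemma~\ref{charts} and let
\[
V_T=\rho^{-1}(E\times T)=\operatorname{Spec}_{E\times T}\Bigl(\bigoplus_{a\in\mathbb Z,\,b\ge0}\mathcal L^a\mathcal M^b\Bigr),\qquad Y=V_T\times\mathbb A^1 .
\]
Let $Z\subset V_T$ be the closed set defined by the ideal sheaf $\bigoplus_{a\in\mathbb Z,\,b\ge1}\mathcal L^a\mathcal M^b$, and put $W=Z\times\mathbb A^1$. By Lemma~\ref{charts}, $V_T\setminus Z=V_T\cap V_2=\operatorname{Spec}_{E\times T}\bigl(\bigoplus_{a,b\in\mathbb Z}\mathcal L^a\mathcal M^b\bigr)$.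

The open sets $V_T$, $V_T\setminus Z$, $Y$, $Y\setminus W$ and $\{\lambda-h\ne0\}\subset Y$ are homogeneous. Indeed, for $a\gg0$ the bundle $\mathcal L^a\otimes p_2^*\mathcal O_E(-2o)$ is globally generated, and for a section $w$ of it $X_{u_0w}$ is the set of points of $E\times T$ at which $w$ generates. So $V_T$ is the union of finitely many sets $D(u_0w)$, and $V_T\setminus Z=V_T\cap V_2$ is homogeneous. On $D(u_0w)\times\mathbb A^1$ we have $(u_1-\lambda u_0)w=-(\lambda-h)\,u_0w$, so the open subset of $Y$ where $\lambda-h\ne0$ is the union of the sets $D(u_0w\cdot(u_1-\lambda u_0)w)$.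

\begin{lemma}\label{support}
$\Sigma\subset Y$, and $\Sigma=W\cap V(\lambda-h)$ inside $Y$.
\end{lemma}

\begin{proof}
As $J\supset A_{0,b}$ for $b\ge1$, the set $\Sigma$ does not meet $V_2\times\mathbb A^1$. Hence $\Sigma\subset V_1\times\mathbb A^1$. For fixed $b\ge1$ and $a\gg0$ the sections $A_{a,b}$ generate $\mathcal L^a\mathcal M^b$, and local generators of $\mathcal L$ are units on $V_1$. So the generators of the first kind define on $V_1$ the zero set of $\bigoplus_{a\in\mathbb Z,\,b\ge1}\mathcal L^a\mathcal M^b$.

Now consider a point of $V_1\times\mathbb A^1$ over this zero set. Let $x$ be its image in $X$, and evaluate $\lambda$, $u_0$ and $u_1$ in its residue field (after trivializing $\mathcal O_E(2o)$ near $p_2x$). For $a\gg0$ some $w$ generates $\mathcal L^a\otimes p_2^*\mathcal O_E(-2o)$ at $x$. So the generators of the second kind all vanish at the point if and only if $u_1(p_2x)=\lambda u_0(p_2x)$. If $p_2x=o$ this is impossible, because $u_0(o)=0\ne u_1(o)$. Over $T$, where $u_0$ is invertible, it says $\lambda=h$.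
\end{proof}

\section{Cohomology with support in $\Sigma$}

For $a,b\in\mathbb Z$ let $Q_{a,b}=H^1(E\times T,\mathcal L^a\mathcal M^b)$, a finitely generated $B$-module. The zero section contributes the modules $Q_{a,b}$ with $b<0$, and the graph condition contributes the construction of Lemma~\ref{toy}.

\begin{lemma}\label{sigma}
$H^3_\Sigma(D,\mathcal O)_{(a,b)}=0$ if $b\ge0$. If $b<0$, then, $k[\lambda]$-linearly,
\[
H^3_\Sigma(D,\mathcal O)_{(a,b)}\cong Q_{a,b}[\lambda]_{\lambda-h}/Q_{a,b}[\lambda].
\]
\end{lemma}

\begin{proof}
\emph{Support in $W$.} As in \eqref{summand}, now with affine covers of $E\times T$, the map $H^i(V_T,\mathcal O)\to H^i(V_T\setminus Z,\mathcal O)$ is the inclusion of the summands with $b\ge0$ into $\bigoplus_{a,b\in\mathbb Z}H^i(E\times T,\mathcal L^a\mathcal M^b)$. It is injective for every $i$, so $H^i_Z(V_T,\mathcal O)$ is its cokernel in degree $i-1$. Adjoining $\lambda$ we get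
\[
H^i_W(Y,\mathcal O)=\bigoplus_{a\in\mathbb Z,\,b<0}H^{i-1}(E\times T,\mathcal L^a\mathcal M^b)[\lambda].
\]
For $i=2$ the summands are $Q_{a,b}[\lambda]$. For $i\ge3$ everything is zero, by Section~\ref{facts}. These identifications are linear over $B[\lambda]$, which acts on all the \v{C}ech complexes involved.

\emph{Support in $\Sigma$.} By excision $H^3_\Sigma(D,\mathcal O)=H^3_\Sigma(Y,\mathcal O)$. Put $\phi=\lambda-h$, a function of degree $(0,0)$ on $Y$, and let $Y_\phi\subset Y$ be the set where $\phi\ne0$. By Lemma~\ref{support}, $\Sigma=W\cap V(\phi)$. Apply \eqref{triple} to $Y\setminus W\subset Y\setminus\Sigma\subset Y$. Since $W\setminus\Sigma=W\cap Y_\phi$, excision gives an exact sequence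
\[
H^2_W(Y,\mathcal O)\to H^2_{W\cap Y_\phi}(Y_\phi,\mathcal O)\to H^3_\Sigma(Y,\mathcal O)\to H^3_W(Y,\mathcal O)=0 .
\]
\v{C}ech complexes of $Y_\phi$ and $Y_\phi\setminus W$ are the localizations at $\phi$ of those of $Y$ and $Y\setminus W$, so the second term is $H^2_W(Y,\mathcal O)_\phi$. Therefore $H^3_\Sigma(Y,\mathcal O)$ is the cokernel of $H^2_W(Y,\mathcal O)\to H^2_W(Y,\mathcal O)_\phi$. As $\phi$ has degree $(0,0)$, the claim follows in each bidegree; the map $Q_{a,b}[\lambda]\to Q_{a,b}[\lambda]_{\lambda-h}$ is injective by Lemma~\ref{toy}.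
\end{proof}

\begin{lemma}\label{vanish}
\begin{enumerate}
\item[(a)] If $a+b>0$, then $Q_{a,b}=0$.
\item[(b)] For $j\ge1$, $Q_j:=Q_{j,-j}=H^1(E\times T,\mathcal P^{-j})$ is a $B$-module of finite length whose support is exactly the set of closed points $\tau\in T$ with $j\tau=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\tau\in T$ be a closed point with residue field $\kappa$. By \eqref{basechange} and \eqref{twist}, $Q_{a,b}\otimes_B\kappa$ is $H^1$ of the restriction of $\mathcal L^{a+b}\mathcal P^b$ to $E_\kappa$.

In (a) this restriction has positive degree, since $\mathcal L$ is ample and $\mathcal P_\tau$ has degree $0$. So $Q_{a,b}\otimes_B\kappa=0$ for every $\tau$, and Nakayama's lemma gives $Q_{a,b}=0$.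

In (b) we get $Q_j\otimes_B\kappa=H^1(E_\kappa,\mathcal P_\tau^{-j})$, which is nonzero if and only if $\mathcal P_\tau^j=\mathcal O(j\tau-jo)$ is trivial, i.e.\ $j\tau=0$. By Nakayama these $\tau$ are exactly the closed points of $\operatorname{Supp}Q_j$. There are only finitely many of them, so the closed set $\operatorname{Supp}Q_j$ does not contain the generic point of $T$, and $Q_j$ has finite length.
\end{proof}

\section{Proof of Theorem~\ref{main}}\label{proofmain}

It remains to pass from $D$ to $\operatorname{Spec}C$, that is, to add the vertex. Since $V(\mathfrak aC)\subset V(J)$, sequence \eqref{triple} applies to $\operatorname{Spec}C\setminus V(J)\subset D\subset\operatorname{Spec}C$ and reads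
\begin{equation}\label{les}
H^i_{\mathfrak aC}(C)\to H^i_J(C)\to H^i_\Sigma(D,\mathcal O)\to H^{i+1}_{\mathfrak aC}(C),\qquad H^i_{\mathfrak aC}(C)=H^i_{\mathfrak a}(A)[\lambda].
\end{equation}

\begin{proposition}\label{key}
\begin{enumerate}
\item[(a)] If $a\ge1$ and $a+b\ge1$, then $H^3_J(C)_{(a,b)}=0$.
\item[(b)] For $j\ge1$, the module $H^3_J(C)_{(j,-j)}$ is killed by $\mathfrak a$ and is isomorphic, as a $k[\lambda]$-module, to $Q_j[\lambda]_{\lambda-h}/Q_j[\lambda]$.
\end{enumerate}
\end{proposition}

\begin{proof}
If $a\ge0>b$, then $H^i_{\mathfrak a}(A)_{(a,b)}=0$ for all $i$ by Lemma~\ref{vertex}(a). So \eqref{les} and Lemma~\ref{sigma} give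
\begin{equation}\label{fourth}
H^3_J(C)_{(a,b)}\cong H^3_\Sigma(D,\mathcal O)_{(a,b)}\cong Q_{a,b}[\lambda]_{\lambda-h}/Q_{a,b}[\lambda]\qquad(a\ge0>b).
\end{equation}

(a) If $b<0$, then \eqref{fourth} applies, and $Q_{a,b}=0$ by Lemma~\ref{vanish}(a). If $b\ge0$, then $H^3_{\mathfrak a}(A)_{(a,b)}=0$ by Lemma~\ref{vertex}(b), because $a\ge1$, and $H^3_\Sigma(D,\mathcal O)_{(a,b)}=0$ by Lemma~\ref{sigma}. The claim follows from \eqref{les}.

(b) The isomorphism is \eqref{fourth} for $(a,b)=(j,-j)$. Let $r\in A_{a,b}$ with $a,b\ge0$ and $(a,b)\ne(0,0)$. Multiplication by $r$ maps bidegree $(j,-j)$ to $(j+a,b-j)$. Here $j+a\ge1$ and $(j+a)+(b-j)=a+b\ge1$, so the target is zero by (a).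
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!20] (0,0) rectangle (6,2.6);
\draw[->] (-1.5,0)--(6.5,0) node[right]{$a$};
\draw[->] (0,-4.4)--(0,3.1) node[above]{$b$};
\draw[dashed] (-1,1)--(4.5,-4.5);
\foreach \j in {1,2,3,4} \fill (\j,-\j) circle (3pt);
\draw[->,thick] (2,-2)--(5,-1);
\draw[->,thick] (2,-2)--(3,1);
\node at (4.6,1.6) {$A$};
\node[below left] at (2,-2) {$\xi_q$};
\node[right] at (4.6,-4.3) {$a+b=0$};
\end{tikzpicture}
\caption{Bidegrees. The ring $A$ lives in the shaded quadrant. The elements $\xi_q$ of $H^3_J(C)$ that produce the associated primes live at the dots $(j,-j)$. Multiplication by a homogeneous element of $\mathfrak a$ (arrows) moves strictly above the line $a+b=0$, with $a\ge1$, and there $H^3_J(C)$ vanishes. For $b<0$ the reason is that line bundles of positive degree on $E$ have no $H^1$. For $b\ge0$ it is that only negative powers of $\mathcal M$ contribute to $H^3_\Sigma(D,\mathcal O)$ and that ample line bundles on $E\times E$ have no $H^2$.}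
\label{fig}
\end{figure}

For a closed point $\tau\in T$ with maximal ideal $\mathfrak n_\tau\subset B$, let $g_\tau\in k[\lambda]$ be the minimal polynomial over $k$ of $h(\tau)\in\kappa(\tau)$, and put
\[
\mathfrak N_\tau=\mathfrak aC+(g_\tau).
\]
Since $C/\mathfrak aC=k[\lambda]$, this is a maximal ideal of $C$.

\begin{proposition}\label{ass}
For every closed torsion point $\tau\in T$ there is an element of $H^3_J(C)$ with annihilator $\mathfrak N_\tau$. The set of ideals $\mathfrak N_\tau$ obtained in this way is infinite.
\end{proposition}

\begin{proof}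
Let $j\tau=0$ with $j\ge1$. By Lemma~\ref{vanish}(b), $\mathfrak n_\tau$ lies in the support of the module $Q_j$ of finite length, so it is associated to $Q_j$. Hence there is $q\in Q_j$ with $\operatorname{Ann}_B(q)=\mathfrak n_\tau$. Let $\xi_q\in H^3_J(C)_{(j,-j)}$ be the corresponding element, via Proposition~\ref{key}(b) and Lemma~\ref{toy}. It is nonzero and killed by $\mathfrak a$. By \eqref{action} and the injectivity of $q\mapsto\xi_q$,
\[
\operatorname{Ann}_{k[\lambda]}(\xi_q)=\{g:g(h)q=0\}=\{g:g(h)\in\mathfrak n_\tau\}=(g_\tau).
\]
So $\operatorname{Ann}_C(\xi_q)$ contains the maximal ideal $\mathfrak N_\tau$, and it is proper; hence the two are equal.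

The groups $E[n](\bar k)$ with $n$ invertible in $k$ have $n^2$ elements, and each closed point of $E$ has only finitely many geometric points above it. So $T$ has infinitely many closed torsion points. As $h:T\to\mathbb A^1$ is finite, their images are infinitely many closed points of $\mathbb A^1$, which means that infinitely many polynomials $g_\tau$ occur. Distinct $g_\tau$ give distinct $\mathfrak N_\tau$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
By Lemma~\ref{vertex}(c), $R=A_{\mathfrak a}$ is a normal local domain with regular punctured spectrum. It has dimension $4$, because $A$ is a $4$-dimensional domain of finite type over $k$ and $\mathfrak a$ is maximal. Its residue field is $A/\mathfrak a=k$. Now $S=R[\lambda]=C\otimes_AA_{\mathfrak a}$ is a localization of $C$, and $\mathfrak N_\tau\cap A=\mathfrak a$. With $I=JS$ we have $H^3_I(S)=H^3_J(C)\otimes_AA_{\mathfrak a}$. So by Proposition~\ref{ass} the infinitely many distinct ideals $\mathfrak N_\tau S=mS+(g_\tau)$ are associated primes of $H^3_I(S)$. They contain $mS$.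
\end{proof}

\section{Complete base rings and local rings $S$}\label{proofcomplete}

\subsection{Raising the dimension}

\begin{lemma}\label{adjoin}
Let $J$ be an ideal of a Noetherian ring $C$ and let $y$ be a variable. Then
\[
H^{i+1}_{(J,y)}(C[y])\cong H^i_J(C)[y,y^{-1}]/H^i_J(C)[y]=\bigoplus_{e\ge1}H^i_J(C)\,y^{-e}.
\]
\end{lemma}

\begin{proof}
By flat base change $H^i_J(C[y])=H^i_J(C)[y]$ for every $i$, and on this module $y$ is a nonzerodivisor. So in the exact sequence
\[
H^i_J(C[y])\to H^i_J(C[y])_y\to H^{i+1}_{(J,y)}(C[y])\to H^{i+1}_J(C[y])\to H^{i+1}_J(C[y])_y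
\]
the first and the last map are injective. The claim follows.
\end{proof}

We return to the rings $A$, $C=A[\lambda]$ and the ideal $J$ of the previous sections. Let $d\ge4$, $r=d-4$, and put
\[
A'=A[y_1,\dots,y_r],\qquad \mathfrak a'=(\mathfrak a,y_1,\dots,y_r)\subset A',\qquad J'=(J,y_1,\dots,y_r)\subset A'[\lambda].
\]
Let $\tau\in T$ be a closed torsion point and let $\xi_q$ be as in the proof of Proposition~\ref{ass}. Applying Lemma~\ref{adjoin} $r$ times, we get a nonzero element $\xi_q\,y_1^{-1}\cdots y_r^{-1}$ of $H^{d-1}_{J'}(A'[\lambda])$. It is killed by $\mathfrak N_\tau$ and by $y_1,\dots,y_r$, hence by the maximal ideal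
\[
\mathfrak N'_\tau=\mathfrak a'A'[\lambda]+(g_\tau),
\]
which is therefore its annihilator. So $\mathfrak N'_\tau\in\operatorname{Ass}H^{d-1}_{J'}(A'[\lambda])$.

From now on let $R$ be the completion of the local ring $A'_{\mathfrak a'}$, with maximal ideal $m$. The ring $A'$ is normal and of finite type over $k$, hence excellent. So $R$ is a complete local normal domain. It has dimension $d$ and residue field $k$.

\subsection{Flat extensions}

For a flat homomorphism $K\to K'$ of Noetherian rings and a $K$-module $M$,
\begin{equation}\label{flat}
\operatorname{Ass}_{K'}(M\otimes_KK')\supseteq\bigcup_{\mathfrak p\in\operatorname{Ass}_KM}\operatorname{Ass}_{K'}(K'/\mathfrak pK'),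
\end{equation}
because an injection $K/\mathfrak p\to M$ stays injective after $-\otimes_KK'$.

\begin{proof}[Proof of Theorem~\ref{complete}\textup{(i)}]
Let $S=R[x_1,\dots,x_n]$ with $n\ge1$. The map $A'[\lambda]\to S$, $\lambda\mapsto x_1$, is flat, because $A'\to R$ is. Since $R/\mathfrak a'R=k$, the quotient of $S$ by the extension of $\mathfrak N'_\tau$ is $\bigl(k[x_1]/(g_\tau(x_1))\bigr)[x_2,\dots,x_n]$, a domain. By \eqref{flat} and flat base change for local cohomology, the primes $mS+(g_\tau(x_1))$ are associated to $H^{d-1}_{J'S}(S)$. They contain $mS$, and they are distinct for distinct $g_\tau$, so there are infinitely many of them by Proposition~\ref{ass}.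
\end{proof}

For part (ii) this construction does not work directly: in $R[[\lambda]]$ a polynomial $g_\tau$ with $g_\tau(0)\ne0$ is a unit. We therefore replace the points of the $\lambda$-line by lines through the origin of the $(s,t)$-plane, by setting $\lambda=s/t$.

\begin{proof}[Proof of Theorem~\ref{complete}\textup{(ii)}]
Let $J^h\subset A'[s,t]$ be the ideal generated by all $A_{a,b}$ with $a\ge0$, $b\ge1$, by all $(tu_1-su_0)w$ with $w$ as in the definition of $J$, and by $y_1,\dots,y_r$.

\emph{The ring $A'[s,t]$.} The map $A'[\lambda]\to A'[s,t,t^{-1}]$, $\lambda\mapsto s/t$, identifies the target with $A'[\lambda][t,t^{-1}]$, so it is flat, and the extension of $J'$ is $J^hA'[s,t,t^{-1}]$. Hence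
\[
H^{d-1}_{J^h}(A'[s,t])_t=H^{d-1}_{J'}(A'[\lambda])\otimes_{A'[\lambda]}A'[s,t,t^{-1}].
\]
The quotient of $A'[s,t,t^{-1}]$ by the extension of $\mathfrak N'_\tau$ is $\bigl(k[\lambda]/(g_\tau)\bigr)[t,t^{-1}]$, a domain. So by \eqref{flat} the prime $\mathfrak a'A'[s,t,t^{-1}]+(g_\tau(s/t))$ is associated to this module.

Put $g^h_\tau=t^{\deg g_\tau}g_\tau(s/t)\in k[s,t]$, a form of positive degree. It is not divisible by $t$, because $g_\tau$ is monic. It is irreducible: factors of a form are forms, and if $g^h_\tau=uv$, then $g_\tau(s)=u(s,1)v(s,1)$, so one factor, say $u(s,1)$, is constant. Then $u=ct^e$ with $c\in k$, and $e=0$ since $t\nmid g^h_\tau$. Therefore $(g^h_\tau)k[s,t,t^{-1}]\cap k[s,t]=(g^h_\tau)$, and the prime above contracts in $A'[s,t]$ to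
\[
\mathfrak q_\tau=\mathfrak a'A'[s,t]+(g^h_\tau).
\]
Associated primes of a localization contract to associated primes of the module, so $\mathfrak q_\tau\in\operatorname{Ass}H^{d-1}_{J^h}(A'[s,t])$.

\emph{The power series ring.} Let $n\ge2$, write $x_1=s$, $x_2=t$, and let $S=R[[s,t,x_3,\dots,x_n]]$. This is the completion of $A'[s,t,x_3,\dots,x_n]$ at the maximal ideal $(\mathfrak a',s,t,x_3,\dots,x_n)$, so $A'[s,t]\to S$ is flat. We have
\[
S/\mathfrak q_\tau S=k[[s,t,x_3,\dots,x_n]]/(g^h_\tau).
\]
The form $g^h_\tau$ is a nonzero nonunit of the factorial ring $k[[s,t]]$, so it has a prime factor $\pi$ there. Each such $\pi$ remains prime in $k[[s,t,x_3,\dots,x_n]]$, because a power series ring over the domain $k[[s,t]]/(\pi)$ is a domain. So the associated primes of $S/\mathfrak q_\tau S$ are the ideals generated by these $\pi$. By \eqref{flat} and flat base change, each $mS+(\pi)$ is an associated prime of $H^{d-1}_{J^hS}(S)$, and it contains $mS$.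

Finally, for distinct $g_\tau$ the irreducible forms $g^h_\tau$ are coprime in $k[s,t]$. Two coprime forms generate an $(s,t)$-primary ideal, so they have no common prime factor in $k[[s,t]]$. Since infinitely many $g_\tau$ occur, we obtain infinitely many primes $mS+(\pi)$.
\end{proof}

In both parts $R\to S$ is faithfully flat, and $S/mS$ is a polynomial or power series ring over $k$, hence regular. So these examples, too, answer Question~\ref{q} in the negative.

\section{Regular base rings of positive characteristic}\label{proofregular}

We prove Proposition~\ref{regular}. Regularity of $R$ enters by making $S$ regular along the closed fiber; this gives exactness of Frobenius and finite projective dimension.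

\begin{proof}[Proof of Proposition~\ref{regular}]
Let $Q\in\operatorname{Ass}_SH^i_I(S)$ with $Q\supseteq mS$, and let $\Lambda=S_Q$ with maximal ideal $\mathfrak n$. The local homomorphism $R\to\Lambda$ is flat with regular base and regular closed fiber $(S/mS)_Q$. So $\Lambda$ is regular \cite[Theorem 23.7]{Mat}, and it has characteristic $p$. Let $F$ be its Frobenius functor, that is, base change along the Frobenius endomorphism. By Kunz's theorem $F$ is exact. Put $N=\operatorname{Ext}^i_\Lambda(\Lambda/I\Lambda,\Lambda)$. Exactness gives
\[
F^e(N)=\operatorname{Ext}^i_\Lambda\bigl(\Lambda/(I\Lambda)^{[p^e]},\Lambda\bigr),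
\]
where $(I\Lambda)^{[p^e]}$ is generated by the $p^e$-th powers of the elements of $I\Lambda$. These ideals are cofinal with the powers of $I\Lambda$, so $H^i_I(\Lambda)=\varinjlim_eF^e(N)$.

Since $\mathfrak n\in\operatorname{Ass}H^i_I(\Lambda)$, there is a nonzero element $z\in H^i_I(\Lambda)$ with $\mathfrak nz=0$. It is represented in some $F^e(N)$. As $\mathfrak n$ is finitely generated, after increasing $e$ the representative is killed by $\mathfrak n$, and it is nonzero because $z\ne0$. Hence $\operatorname{depth}F^e(N)=0$. The functor $F^e$ carries a minimal free resolution of $N$ to one of $F^e(N)$, since it replaces matrix entries by their $p^e$-th powers. So $N$ and $F^e(N)$ have the same projective dimension, which is finite because $\Lambda$ is regular. By the Auslander--Buchsbaum formula $\operatorname{depth}N=\operatorname{depth}F^e(N)=0$, that is, $\mathfrak n\in\operatorname{Ass}N$. As $N=\operatorname{Ext}^i_S(S/I,S)_Q$, it follows that $Q\in\operatorname{Ass}_S\operatorname{Ext}^i_S(S/I,S)$. This set is finite, since the module is finitely generated.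
\end{proof}

\begin{thebibliography}{9}
\bibitem{FP} \emph{Finiteness Properties and Numerical Behavior of Local Cohomology}, \texttt{http://www.math.lsa.umich.edu/\textasciitilde hochster/lyubeznik3.pdf}.
\bibitem{Mat} Matsumura, \emph{Commutative Ring Theory}.
\end{thebibliography}

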